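
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{conjecture}[theorem]{Conjecture}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Total colorings of graphs into forests}


\begin{abstract}
Color the vertices and edges of a graph $G$ so that, for each color, the vertices of that color induce a forest, the edges of that color form a forest, and no edge has the color of one of its ends. We prove the conjecture that $\lfloor(\Delta(G)+1)/2\rfloor+2$ colors always suffice. The proof colors the vertices first. A rank condition from matroid union and a local count then show that the coloring extends to the edges as soon as each component has at most two vertices of one explicit exceptional type. The bound is attained by complete graphs, and it gives the exact value for all regular graphs of even degree at least $2$. For large odd maximum degree $d$ we prove a Brooks-type theorem: one color can be saved if and only if $G$ does not contain $K_{d+1}$.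
\end{abstract}

\section{Introduction}

All graphs are finite and simple. Let $\mathcal D_1$ denote the class of acyclic graphs (forests), that is, of $1$-degenerate graphs. A \emph{$(\mathcal D_1,\mathcal D_1)$-total coloring} of a graph $G$ assigns a color to every vertex and every edge of $G$ such that
\begin{itemize}
\item for each color $i$, the vertices colored $i$ induce an acyclic subgraph;
\item for each color $i$, the edges colored $i$ form an acyclic subgraph;
\item a vertex and an edge incident with it have different colors.
\end{itemize}
The least number of colors in such a coloring is the \emph{$(\mathcal D_1,\mathcal D_1)$-total chromatic number} $\chi''_{\mathcal D_1,\mathcal D_1}(G)$. We write $\chi''(G)$ for it throughout, $\Delta(G)$ for the maximum degree, and $[k]=\{1,\dots,k\}$.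

How large should $\chi''(G)$ be in terms of $\Delta=\Delta(G)$? Suppose color $i$ is used on the vertex set $V_i$ and the edge set $E_i$. The edges in $E_i$ form a forest that avoids $V_i$, so if $G$ has $n$ vertices and $V_i$ is not all of them, then $|E_i|\le n-|V_i|-1$. In other words, \emph{a color that is not used on all vertices is given to at most $n-1$ elements}, counting vertices and edges together. If $\Delta\ge2$ and $G$ is $\Delta$-regular, then no color is used on all vertices, and $G$ has $n+\Delta n/2$ elements, so more than $\Delta/2+1$ colors are needed. For $K_n$ with $n\ge3$ the count gives $\chi''(K_n)\ge\lfloor n/2\rfloor+2$ (Section~\ref{sec:count}). It is known that equality holds here, and that $\chi''(K_1)=1$ and $\chi''(K_2)=2$. So, for $\Delta\ge2$, the following conjecture from \cite{GTC} says that no graph of maximum degree $\Delta$ needs more colors than the complete graph $K_{\Delta+1}$.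

\begin{conjecture}[\cite{GTC}]\label{conj}
$\chi''(G)\le\left\lfloor\frac{\Delta(G)+1}{2}\right\rfloor+2$ for every graph $G$.
\end{conjecture}

We prove it.

\begin{theorem}\label{thm:main}
For every graph $G$, $\ \chi''(G)\le\left\lfloor\frac{\Delta(G)+1}{2}\right\rfloor+2$.
\end{theorem}

Suppose $\Delta(G)\ge1$ and put $m=\lfloor(\Delta(G)+1)/2\rfloor$, so that $\Delta(G)\le 2m$ and $m+2$ colors are available. We color the vertices first and then ask whether the edges can follow. An edge whose ends have different colors may use $m$ colors. A forest has average degree less than $2$, so $m$ forests have total average degree less than $2m$. The danger is therefore at vertices $w$ of degree exactly $2m$ whose neighbors all have one color $i$ different from the color of $w$: every edge at $w$ must avoid the same two colors. A few such vertices do no harm, and apart from them the vertex coloring may be arbitrary; its classes need not even induce forests.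

\begin{theorem}\label{thm:ext}
Let $m\ge1$, let $G$ be a graph with $\Delta(G)\le2m$, and let $c:V(G)\to[m+2]$ be any map, with classes $V_i=c^{-1}(i)$. Call a vertex $w$ \emph{bad} if $d_G(w)=2m$ and $N_G(w)\subseteq V_i$ for some $i\neq c(w)$. If every component of $G$ has at most two bad vertices, then the edges of $G$ can be colored with $[m+2]$ so that each color class of edges is a forest and no edge has the color of one of its ends.
\end{theorem}

Some condition of this kind is needed. Color the two sides of $K_{2m,2m}$ with colors $1$ and $2$. Every vertex is bad, and all $4m^2$ edges must use the $m$ colors $3,\dots,m+2$; but $m$ forests on $4m$ vertices have at most $m(4m-1)<4m^2$ edges.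

Counting and Theorem~\ref{thm:main} together give exact values.

\begin{theorem}\label{thm:exact}
\textup{(a)} For every $\Delta\ge2$ the bound in Theorem~\ref{thm:main} is attained by $K_{\Delta+1}$.

\textup{(b)} If $G$ is $d$-regular with $d\ge2$, then $\chi''(G)\ge\lfloor d/2\rfloor+2$. Hence $\chi''(G)=\frac d2+2$ for every $d$-regular graph with $d\ge2$ even, and $\chi''(G)\in\{\frac{d+3}2,\frac{d+5}2\}$ if $d\ge3$ is odd.
\end{theorem}

For odd $d$ the same count rules out the smaller value $\frac{d+3}2$ only when $G$ has fewer than $d+3$ vertices (Remark~\ref{rem:odd}). The number of vertices of a $d$-regular graph with $d$ odd is even, so this leaves only $K_{d+1}$. For large $d$ this is indeed the only obstruction, for regular and non-regular graphs alike.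

\begin{theorem}\label{thm:brooks}
There is $d_0$ such that for every graph $G$ with $\Delta(G)=d\ge d_0$ odd,
\[
\chi''(G)\le\tfrac{d+3}2\quad\text{if and only if $G$ does not contain $K_{d+1}$.}
\]
Consequently, a connected $d$-regular graph $G$ with $d\ge d_0$ has $\chi''(G)=\lfloor d/2\rfloor+2$, except that $\chi''(K_{d+1})=\lfloor d/2\rfloor+3$ for $d$ odd.
\end{theorem}

We do not determine whether Theorem~\ref{thm:brooks} holds for all odd $d\ge3$.

Section~\ref{sec:count} gives the counting bounds. Section~\ref{sec:matroid} turns the extension problem for edges into a family of inequalities, and shows on cycles how they are verified. Theorem~\ref{thm:ext} is proved in Section~\ref{sec:ext}, and Theorems~\ref{thm:main} and~\ref{thm:exact} in Section~\ref{sec:vertex}. Section~\ref{sec:brooks} proves Theorem~\ref{thm:brooks}.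

\section{What counting gives}\label{sec:count}

\begin{proposition}\label{prop:count}
Let $G$ be a $d$-regular graph with $n$ vertices and $d\ge2$. If $G$ has a $(\mathcal D_1,\mathcal D_1)$-total coloring with $k$ colors, then
\begin{equation}\label{eq:count}
k\ \ge\ \frac{d+2}{2}\cdot\frac n{n-1}\ =\ \frac{d+2}2+\frac{d+2}{2(n-1)} .
\end{equation}
In particular $\chi''(G)\ge\lfloor d/2\rfloor+2$. Moreover $\chi''(K_n)\ge\lfloor n/2\rfloor+2$ for all $n\ge3$.
\end{proposition}

\begin{proof}
Let $V_i$ and $E_i$ be the sets of vertices and edges of color $i$. Since $d\ge2$, $G$ contains a cycle, so $V_i\ne V(G)$ for every $i$. Thus $E_i$ is the edge set of a forest on the nonempty set $V(G)\setminus V_i$, and $|V_i|+|E_i|\le n-1$. Summing over the colors gives $n+\frac{dn}2\le k(n-1)$, which is \eqref{eq:count}. Hence $k>\frac d2+1$, that is, $k\ge\lfloor d/2\rfloor+2$. For $K_n$ we have $d=n-1$, and \eqref{eq:count} reads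
\[
k\ge\frac{n+1}2+\frac{n+1}{2(n-1)}=\frac n2+1+\frac1{n-1}>\frac n2+1,
\]
so $k\ge\lfloor n/2\rfloor+2$.
\end{proof}

\begin{remark}\label{rem:odd}
Let $d\geq 3$ be odd. The value $k=\frac{d+3}2$ satisfies \eqref{eq:count} if and only if $\frac{d+2}{2(n-1)}\le\frac12$, that is, $n\ge d+3$. As $dn$ is even, so is $n$; hence \eqref{eq:count} excludes $k=\frac{d+3}{2}$ only for $n=d+1$, that is, for $G=K_{d+1}$.
\end{remark}

\section{When a vertex coloring extends to the edges}\label{sec:matroid}

Fix $m\ge1$, a graph $G=(V,E)$ and a map $c:V\to[m+2]$ with classes $V_i$. Call an edge coloring with colors $[m+2]$ \emph{good} if each color class is a forest and no edge has the color of one of its ends. If the classes $V_i$ induce forests, then $c$ and a good edge coloring together form a $(\mathcal D_1,\mathcal D_1)$-total coloring.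

A good coloring is a partition of $E$ into sets $E_i$ (possibly empty) such that $E_i$ is the edge set of a forest of $G-V_i$. Such partition problems have an exact answer. Recall that a \emph{matroid} on a finite set $E$ is a nonempty family of \emph{independent} subsets of $E$, closed under taking subsets, such that whenever $I,J$ are independent with $|I|<|J|$, some $e\in J\setminus I$ makes $I\cup\{e\}$ independent. The rank $r(F)$ of $F\subseteq E$ is the size of a largest independent subset of $F$. The matroid union (partition) theorem of Edmonds and Nash-Williams says: \emph{given matroids $M_1,\dots,M_k$ on $E$ with rank functions $r_1,\dots,r_k$, there is a partition $E=E_1\cup\dots\cup E_k$ with $E_i$ (possibly empty and) independent in $M_i$ for each $i$ if and only if $|F|\le\sum_ir_i(F)$ for all $F\subseteq E$.}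

For a subgraph $H=(W,F)$ of $G$ (isolated vertices allowed) write $H-V_i$ for $H-(V_i\cap W)$, let $\kappa_i(H)$ be its number of components, with $\kappa_i(H)=0$ if $W\subseteq V_i$, and put
\[
\Phi(H)=(m+1)|W|-|F|-\sum_{i=1}^{m+2}\kappa_i(H).
\]

\begin{lemma}\label{lem:crit}
A good edge coloring exists if and only if $\Phi(H)\ge0$ for every subgraph $H$ of $G$.
\end{lemma}

\begin{proof}
Let $M_i$ be the matroid on $E$ whose independent sets are the edge sets of forests of $G-V_i$; that is, the graphic matroid of $G-V_i$ with the edges meeting $V_i$ added as loops (elements in no independent set). By the union theorem a good coloring exists if and only if $|F|\le\sum_ir_i(F)$ for all $F\subseteq E$. Let $H=(W,F)$ be any subgraph with edge set $F$. The edges of $F$ that avoid $V_i$ are the edges of $H-V_i$, and a largest forest among them has $|W\setminus V_i|-\kappa_i(H)$ edges. Each vertex lies outside exactly $m+1$ of the $m+2$ classes, so $\sum_i|W\setminus V_i|=(m+1)|W|$ and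
\[
\sum_ir_i(F)-|F|=(m+1)|W|-\sum_i\kappa_i(H)-|F|=\Phi(H).\qedhere
\]
\end{proof}

To use the criterion we must bound $\sum_i\kappa_i(H)$ from above, that is, show that deleting one color class does not shatter $H$ too much. The idea is to let each vertex $w$ pay $1/|C|$ for each component $C$ (of any $H-V_i$) that contains it, so that every component is paid for exactly once. If $w$ has $d$ neighbors in $H$, of which $x$ have color $i\ne c(w)$, then its component in $H-V_i$ contains $w$ and $d-x$ neighbors, so for this component $w$ pays at most $1/(1+d-x)$.

\begin{example}[cycles, $m=1$]\label{ex:cycle}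
Let $H=G=C_n$ and use three colors. Here $(m+1)|W|-|F|=2n-n=n$, so we need $\sum_i\kappa_i\le n$. Let $w$ be a vertex and let $x,x'$ be the numbers of its neighbors in the two colors other than $c(w)$. Up to exchanging $x$ and $x'$, the bound on what $w$ pays is
\[
\begin{array}{c|cccc}
(x,x') & (0,0)&(1,0)&(1,1)&(2,0)\\ \hline
\rule{0pt}{2.8ex}\frac1{3-x}+\frac1{3-x'} & \frac13+\frac13=\frac23 & \frac12+\frac13=\frac56 & \frac12+\frac12=1 & 1+\frac13=\frac43
\end{array}
\]
Only in the last case, which is exactly the case of a bad vertex, does the bound exceed $1$, and the excess is $\frac13$. With at most two bad vertices, $\sum_i\kappa_i\le n+\frac23$, and since the left side is an integer, $\sum_i\kappa_i\le n$.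

For $C_4$ with vertices $v_1,v_2,v_3,v_4$ in cyclic order, colored $1,2,1,2$, all four vertices are bad, $\sum_i\kappa_i=2+2+1=5>4$, and indeed every edge would have to receive color $3$. For the coloring $1,2,1,3$ the bad vertices are $v_2$ and $v_4$, and $\sum_i\kappa_i=2+1+1=4$. A good coloring gives $v_1v_2,v_2v_3$ color $3$ and $v_3v_4,v_4v_1$ color $2$.
\end{example}

\section{Proof of the extension theorem}\label{sec:ext}

The argument of Example~\ref{ex:cycle} works for every $m$. What must be checked is that a vertex can cost too much only if all its neighbors share one color other than its own.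

Let $G,c$ be as in Theorem~\ref{thm:ext}. Components of $G$ can be treated separately, so assume that $G$ is connected with at most two bad vertices. Let $H=(W,F)$ be a subgraph of $G$; we show $\Phi(H)\ge0$. An isolated vertex $w$ of $H$ contributes $m+1$ to $(m+1)|W|$ and is a component of $H-V_i$ for each of the $m+1$ colors $i\ne c(w)$, so deleting it does not change $\Phi(H)$. We may therefore assume that $H$ has no isolated vertices.

For $w\in W$ let $d(w)=d_H(w)\ge1$, and let $d_i(w)$ be the number of $H$-neighbors of $w$ in $V_i$. Put
\[
s(w)=\sum_{i\ne c(w)}\frac1{1+d(w)-d_i(w)} .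
\]
For $i\neq c(w)$ let $C_i(w)$ be the component of $H-V_i$ containing $w$. It contains $w$ and all $H$-neighbors of $w$ outside $V_i$. Hence
\begin{equation}\label{eq:pay}
\sum_i\kappa_i(H)=\sum_{w\in W}\ \sum_{i\ne c(w)}\frac1{|C_i(w)|}\le\sum_{w\in W}s(w).
\end{equation}
Since $\sum_wd(w)=2|F|$, the right side of the desired inequality $\sum_i\kappa_i(H)\le(m+1)|W|-|F|$ equals $\sum_w\bigl(1+m-\frac{d(w)}2\bigr)$. We call $1+m-\frac{d(w)}2$ the \emph{budget} of $w$ and compare $s(w)$ with it.

\begin{lemma}\label{lem:local}
For every $w\in W$ we have $s(w)\le1+m-\frac{d(w)}2+\frac m{2m+1}$. If $w$ is not bad, then $s(w)\le1+m-\frac{d(w)}2$.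
\end{lemma}

\begin{proof}
Let $d=d(w)$, $\varphi(x)=\frac1{1+d-x}$ and $x_i=d_i(w)$ for the $m+1$ colors $i\ne c(w)$. Then $s(w)=\sum_{i\neq c(w)}\varphi(x_i)$ and $\sum_{i\ne c(w)}x_i\le d$. The function $\varphi$ is increasing and convex on $[0,d]$, so $\varphi(x)\le\varphi(0)+\frac xd\bigl(\varphi(d)-\varphi(0)\bigr)$ there. Summing over the $m+1$ colors,
\begin{equation}\label{eq:crude}
s(w)\le m\varphi(0)+\varphi(d)=1+\frac m{d+1}.
\end{equation}

\emph{Case $d\le2m-1$.} Then $\frac m{d+1}\le m-\frac d2$, because this is equivalent to $\frac{md}{d+1}\ge\frac d2$, that is, to $2m\ge d+1$. So the second bound holds, whether or not $w$ is bad, and it implies the first.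

\emph{Case $d=2m$.} The budget is $1+m-\frac d2=1$, and \eqref{eq:crude} is the first bound. Suppose that $w$ is not bad. Since $d_H(w)=2m\geq d_G(w)$, we have $d_G(w)=2m$ and $N_H(w)=N_G(w)$, so $x_i\le2m-1$ for all $i\ne c(w)$. We maximize $\sum\varphi(x_i)$ over all nonnegative integers $x_i\le2m-1$ (one for each of $m+1\ge2$ colors) with sum at most $2m$. As $\varphi$ is increasing, we may raise entries until the sum is exactly $2m$; there is room, since $(m+1)(2m-1)-2m=(2m+1)(m-1)\ge0$. As $\varphi$ is convex, moving one unit from a positive entry to one at least as large does not decrease $\sum\varphi(x_i)$. While the largest entry is less than $2m-1$, some other entry is positive, and we move a unit from it to the largest entry. We end with the entries $2m-1,1,0,\dots,0$. Hence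
\[
s(w)\le\varphi(2m-1)+\varphi(1)+(m-1)\varphi(0)=\frac12+\frac1{2m}+\frac{m-1}{2m+1},
\]
and
\[
1-\Bigl(\frac12+\frac1{2m}+\frac{m-1}{2m+1}\Bigr)=\frac{m-1}{2m}-\frac{m-1}{2m+1}=\frac{m-1}{2m(2m+1)}\ge0.\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:ext}]
By \eqref{eq:pay}, Lemma~\ref{lem:local} and the assumption that there are at most two bad vertices,
\[
\sum_i\kappa_i(H)\le(m+1)|W|-|F|+\frac{2m}{2m+1}.
\]
Since $\sum_i\kappa_i(H)$ and $(m+1)|W|-|F|$ are integers and $\frac{2m}{2m+1}<1$, it follows that $\sum_i\kappa_i(H)\le(m+1)|W|-|F|$, that is, $\Phi(H)\ge0$. As $H$ was arbitrary, Lemma~\ref{lem:crit} gives the edge coloring.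
\end{proof}

\section{The vertex coloring}\label{sec:vertex}

It remains to color the vertices with $m+2$ colors so that the classes induce forests and few vertices are bad. We color greedily, and use the following observation here and in Section~\ref{sec:brooks}.

\begin{lemma}\label{lem:greedy}
Suppose the vertices of a graph are colored one after another, and each vertex receives a color that occurs on at most one of its earlier neighbors. Then every color class induces a forest. At a vertex with at most $r$ earlier neighbors, at most $\lfloor r/2\rfloor$ colors are forbidden by this rule.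
\end{lemma}

\begin{proof}
In a cycle inside one class, the last colored vertex would have two earlier neighbors of its own color. A forbidden color occurs on at least two earlier neighbors, which gives the second statement.
\end{proof}

A vertex $w$ of degree $2m$ is not bad if two of its neighbors have different colors. So we choose two neighbors for each such $w$ and try to color them differently. Each vertex should be involved in few of these choices: a vertex with $2m-1$ earlier neighbors may have $m-1$ forbidden colors already, so among $m+2$ colors only two further ones can be excluded. König's edge-coloring theorem (\emph{a bipartite graph of maximum degree at most $D$ has a proper edge coloring with $D$ colors}) distributes the choices evenly enough.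

\begin{lemma}\label{lem:vertex}
Let $m\ge1$ and let $G$ be connected with $\Delta(G)\le2m$. There is a map $c:V(G)\to[m+2]$ whose classes induce forests and for which at most two vertices are bad.
\end{lemma}

\begin{proof}
Let $V=V(G)$, and let $B$ be the bipartite graph with parts $\{v':v\in V\}$ and $\{v'':v\in V\}$ and edges $v'u''$ and $u'v''$ for each edge $vu$ of $G$. By König's theorem $B$ has a proper edge coloring with $2m$ colors. If $d_G(w)=2m$, then all $2m$ colors occur at $w'$. Let $a(w)$ and $b(w)$ be the neighbors of $w$ in $G$ such that $w'a(w)''$ has color $1$ and $w'b(w)''$ has color $2$; they are distinct. A vertex $u$ equals $a(w)$ for at most one $w$, because at most one edge at $u''$ has color $1$, and likewise $u=b(w)$ for at most one $w$. So each vertex lies in at most two of the pairs $\{a(w),b(w)\}$, where $w$ runs over the vertices of degree $2m$. Call the two elements of each such pair \emph{partners}; each vertex has at most two partners.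

Fix $z\in V$ and order $V$ as $v_1,\dots,v_n=z$ by non-increasing distance from $z$. Every $v_j$ with $j<n$ has a neighbor nearer to $z$, hence a later neighbor, and so at most $2m-1$ earlier neighbors. Color the vertices in this order. For $v_j$ with $j<n$, avoid the at most $m-1$ colors that occur on two or more earlier neighbors, and the at most two colors of earlier partners. At most $m+1$ colors are avoided, so one is available. For $z$, avoid only the at most $m$ colors that occur on two or more neighbors.

By Lemma~\ref{lem:greedy} the classes induce forests. If $d_G(w)=2m$ and $z\notin\{a(w),b(w)\}$, then the later of $a(w),b(w)$ avoided the color of the other, so $w$ has two neighbors of different colors and is not bad. At most two vertices $w$ have $z\in\{a(w),b(w)\}$.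
\end{proof}

The last vertex $z$ may have $2m$ earlier neighbors and two earlier partners, and then all $m+2$ colors could be excluded. Dropping the partner rule at $z$ creates up to two bad vertices, which is what Theorem~\ref{thm:ext} tolerates.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
If $\Delta(G)=0$, one color suffices. Otherwise let $m=\lfloor(\Delta(G)+1)/2\rfloor\ge1$, so $\Delta(G)\le2m$. We color each component with $[m+2]$: Lemma~\ref{lem:vertex} provides a vertex coloring with at most two bad vertices, and Theorem~\ref{thm:ext} extends it to the edges.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:exact}]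
(a) For $\Delta\ge2$, Proposition~\ref{prop:count} gives $\chi''(K_{\Delta+1})\ge\lfloor\frac{\Delta+1}2\rfloor+2$, and Theorem~\ref{thm:main} gives the reverse inequality. (This is the known value of $\chi''(K_{\Delta+1})$.)

(b) The lower bound is Proposition~\ref{prop:count}. The upper bound of Theorem~\ref{thm:main} is $\frac d2+2$ for $d$ even and $\frac{d+5}2$ for $d$ odd, while the lower bound is $\frac d2+2$ and $\frac{d+3}2$, respectively.
\end{proof}

\section{Large odd maximum degree}\label{sec:brooks}

In this section $d=2m+1$ and
\[
N=d+1=2m+2 ,\qquad \tfrac{d+3}2=m+2 .
\]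
One direction of Theorem~\ref{thm:brooks} is immediate. Restricting a total coloring to a subgraph gives a total coloring, so if $G\supseteq K_N$, then $\chi''(G)\ge\chi''(K_N)\ge\frac N2+2=\frac{d+5}2$ by Proposition~\ref{prop:count}.

For the converse, \emph{let $\Delta(G)\le2m+1$ and $K_N\not\subseteq G$}. We must find a total coloring with $m+2$ colors when $m$ is large. Again we color the vertices first and apply Lemma~\ref{lem:crit}. The local count of Section~\ref{sec:ext} no longer suffices: for $d(w)=2m+1$ the budget is $1+m-\frac{d(w)}2=\frac12$, while $s(w)\ge(m+1)\cdot\frac1{2m+2}=\frac12$, with equality only if all neighbors of $w$ have the color of $w$. So we must use that components of $H-V_i$ are usually larger than closed neighborhoods. For this we first choose a vertex coloring in which no vertex sees much of any one color. Deleting a class then hardly affects the neighborhood of a vertex, and the components that are too small turn out to be nearly complete graphs on slightly fewer than $N$ vertices. We show that in a minimal counterexample each group of such components is compensated by many large ones.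

Throughout, put
\[
s=\frac m{20},\qquad \tau=\frac m{15},
\]
and assume that $m$ is sufficiently large. In particular $m\ge180$, so $s+3\le\tau$; apart from Lemma~\ref{lem:sparse}, this is all that is needed.

\subsection{A vertex coloring with every color sparse}

We use two standard facts. \emph{Hoeffding's inequality}: if $X$ is a sum of $r\ge1$ independent random variables with values in $\{0,1\}$ and $t>0$, then $\Pr(X\ge\mathbb EX+t)\le e^{-2t^2/r}$. \emph{The symmetric Lov\'asz local lemma} (Erd\H os--Lov\'asz): if finitely many events have probability at most $p$ each, each is mutually independent of the family of all but at most $D$ of the other events, and $ep(D+1)\le1$, then with positive probability none of them occurs.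

\begin{lemma}\label{lem:sparse}
For $m$ sufficiently large there is $c:V(G)\to[m+2]$ such that every class induces a forest and every vertex has at most $s$ neighbors of each color.
\end{lemma}

\begin{proof}
A greedy coloring alone could put many vertices of one color into one neighborhood. We therefore split most of the vertices at random into parts and give each part its own small palette. The palette is just large enough for the greedy rule inside the part, and a small reserve $U$ creates the necessary room.

Let $\varepsilon=10^{-4}$. Independently put each vertex into $U$ with probability $100\varepsilon=\frac1{100}$ and into $P_a$ with probability $99\varepsilon$, for $a=1,\dots,100$; these probabilities sum to $1$. Let $A_v$ be the event that at least one of the inequalities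
\begin{align}
|N(v)\cap U|&\le100\varepsilon(2m+1)+\varepsilon m=(201m+100)\varepsilon,\label{eq:U}\\
|N(v)\cap P_a|&\le99\varepsilon(2m+1)+\varepsilon m=(199m+99)\varepsilon\qquad(1\le a\le100)\label{eq:P}
\end{align}
fails. Since $d_G(v)\le2m+1\le3m$, Hoeffding's inequality with $t=\varepsilon m$ shows that each of the $101$ inequalities fails with probability at most $e^{-2\varepsilon^2m^2/(3m)}$, so $\Pr(A_v)\le p:=101\,e^{-2\varepsilon^2m/3}$. (If $v$ has no neighbors, $A_v$ is impossible.) The event $A_v$ depends only on the choices at the vertices of $N(v)$, so it is mutually independent of the family of all $A_u$ with $N(u)\cap N(v)=\emptyset$. At most $(2m+1)^2$ vertices $u$, including $v$, share a neighbor with $v$. For $m$ large, $ep(2m+1)^2\le1$, and the local lemma yields an outcome in which all the inequalities \eqref{eq:U} and \eqref{eq:P} hold. Fix it.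

Split $[m+2]$ into $100$ disjoint palettes of size at least $\lfloor\frac{m+2}{100}\rfloor\ge\frac m{100}-1$. First color each $P_a$ greedily from palette $a$ by the rule of Lemma~\ref{lem:greedy}. Earlier neighbors whose color lies in palette $a$ are in $P_a$, so by \eqref{eq:P} at most $\frac12(199m+99)\varepsilon$ colors of the palette are forbidden. This is less than $\frac m{100}-1=100\varepsilon m-1$ for $m$ large, so a color is available. Then color $U$ greedily from $[m+2]$ by the same rule; at most $\lfloor\frac{2m+1}2\rfloor=m$ colors are forbidden. By Lemma~\ref{lem:greedy} the classes induce forests. Neighbors of $v$ with a given color of palette $a$ lie in $P_a\cup U$, so by \eqref{eq:U} and \eqref{eq:P} there are at most $(400m+199)\varepsilon\le500\varepsilon m=s$ of them.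
\end{proof}

Fix such a $c$, with classes $V_i$. If $\Phi(H)\ge0$ for all subgraphs $H$, then Lemma~\ref{lem:crit} gives a good edge coloring, which together with $c$ is the required total coloring. So \emph{suppose that $\Phi(H)<0$ for some subgraph, and let $H=(W,F)$ be one with $|W|$ minimum}. We derive a contradiction. From now on degrees, neighbors and adjacency refer to $H$; note that in $H$, too, every vertex has at most $s$ neighbors of each color. Call a set of vertices connected if it induces a connected subgraph of $H$.

\subsection{First properties of a minimal violation}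

The function $\Phi$ is additive over components, so some component of $H$ has negative $\Phi$, and by minimality $H$ is connected. On one-vertex graphs $\Phi$ vanishes, so $|W|\ge2$.

\begin{lemma}\label{lem:deg}
Every $w\in W$ has $d_H(w)\ge m+2$.
\end{lemma}

\begin{proof}
By minimality $\Phi(H-w)\ge0>\Phi(H)$. Deleting $w$ does not change $\kappa_{c(w)}$. For $i\ne c(w)$ we have $\kappa_i(H)-\kappa_i(H-w)\le1$, with equality only if $w$ is isolated in $H-V_i$, that is, $N_H(w)\subseteq V_i$; otherwise the difference is at most $0$. Let $a$ be the number of $i\ne c(w)$ with $N_H(w)\subseteq V_i$. As $N_H(w)\ne\emptyset$, $a\le1$. Now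
\[
0>\Phi(H)-\Phi(H-w)\ge m+1-d_H(w)-a,
\]
so $d_H(w)\ge m+1>s$. Hence $N_H(w)$ is not contained in a single class, so $a=0$, and the displayed inequality gives $d_H(w)\ge m+2$.
\end{proof}

Put $\delta(w)=N-1-d_H(w)$ for $w\in W$, and $\delta(X)=\sum_{w\in X}\delta(w)$ for $X\subseteq W$. Since $\Delta(G)\le N-1$, $\delta(w)\ge0$.

The next lemma is the only place where the hypothesis $K_N\not\subseteq G$ enters. Later steps will contradict it by showing that every $H-V_l$ is nonempty and connected.

\begin{lemma}\label{lem:notall}
Not all of the numbers $\kappa_l(H)$, $l\in[m+2]$, are equal to $1$.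
\end{lemma}

\begin{proof}
Otherwise
\[
0>2\Phi(H)=N|W|-2|F|-2(m+2)=|W|+\delta(W)-(N+2),
\]
that is, $|W|+\delta(W)<N+2$. The number $|W|+\delta(W)=N|W|-2|F|$ is even, because $N$ is even.

If $|W|\ge N+1$, then $|W|+\delta(W)\ge N+1$, and by parity it is at least $N+2$, a contradiction. If $|W|=N$, then $\delta(W)$ is even. If $\delta(W)=0$, then $H=K_N$, contrary to $K_N\not\subseteq G$; so $\delta(W)\ge2$, a contradiction. If $2\le|W|\le N-1$, then $d_H(w)\le|W|-1$ gives $\delta(w)\ge N-|W|$ for all $w\in W$, so $|W|+\delta(W)\ge|W|(N+1-|W|)$. This is concave in $|W|$ and equals $2(N-1)$ at both ends of the range, so $|W|+\delta(W)\ge2(N-1)\ge N+2$, a contradiction.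
\end{proof}

\subsection{Deficient components}

A \emph{pair} is $(i,C)$, where $i$ is a color and $C$ is the vertex set of a component of $H-V_i$. There are $\sum_i\kappa_i(H)$ pairs. Put
\[
\sigma(i,C)=|C|+\delta(C)-N\in\mathbb Z .
\]
Each vertex lies in $C$ for exactly $m+1=\frac N2$ pairs, and $1+\delta(w)=N-d_H(w)$. Hence
\begin{equation}\label{eq:sigma}
\sum_{(i,C)}\sigma(i,C)=\frac N2\bigl(N|W|-2|F|\bigr)-N\sum_i\kappa_i(H)=N\,\Phi(H)<0 .
\end{equation}
So for a contradiction it suffices to show that the numbers $\sigma(i,C)$ have nonnegative sum. Call a pair \emph{deficient} if $\sigma(i,C)<0$. We show that deficiencies are small and are compensated elsewhere.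

\begin{lemma}\label{lem:def}
Let $(i,C)$ be deficient and $|C|=N-t$. Then:
\begin{enumerate}
\item[\textup{(i)}] $1\le t\le\tau$ and $-\sigma(i,C)\le\tau$.
\item[\textup{(ii)}] Each $w\in C$ is non-adjacent to fewer than $s$ other vertices of $C$.
\item[\textup{(iii)}] For all colors $l,j$ we have $|C\cap V_l|\le2s+1$, $|C\setminus V_l|\ge N-4\tau$ and $C\setminus(V_l\cup V_j)\ne\emptyset$.
\item[\textup{(iv)}] For every color $l$, $C\setminus V_l$ is connected.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $x=|C|$. Since $\sigma(i,C)=\delta(C)-t<0$, we have $0\le\delta(C)<t$, so $t\ge1$. A vertex of $C$ has at least $m+2-s$ neighbors outside $V_i$ by Lemma~\ref{lem:deg}, and they all lie in $C$; so $x\ge m+3-s\ge0.9m$. A vertex of $C$ has at most $x-1$ neighbors in $C$ and at most $s$ neighbors in $V_i$, and no others. Hence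
\[
x(N-1)-\delta(C)=\sum_{w\in C}d_H(w)\le x(x-1)+sx,
\]
that is, $x(t-s)\le\delta(C)<t$. Thus $t-s<\frac tx\le\frac N{0.9m}<3$ and $t<s+3\le\tau$. Finally $-\sigma(i,C)=t-\delta(C)\le t$.

(ii) A vertex $w\in C$ has at least $N-1-\delta(w)-s$ neighbors in $C$. So it is non-adjacent to at most $x-1-(N-1-\delta(w)-s)=s+\delta(w)-t$ other vertices of $C$, and $\delta(w)\le\delta(C)<t$.

(iii) If $w\in C\cap V_l$, then the other vertices of $C\cap V_l$ are neighbors of $w$ of color $l$, at most $s$ in number, or non-neighbors of $w$ in $C$, fewer than $s$ in number. So $|C\cap V_l|\le2s+1$. As $2s=\frac32\tau$, we get $|C\setminus V_l|\ge N-\tau-2s-1\ge N-4\tau$ and $|C\setminus(V_l\cup V_j)|\ge N-\tau-4s-2=N-4\tau-2>0$.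

(iv) Let $u,v$ be distinct non-adjacent vertices of $C\setminus V_l$. By (ii), fewer than $2s$ vertices of $C\setminus V_l$ other than $u,v$ are non-adjacent to $u$ or to $v$. Since $N-4\tau>2s+2$, $u$ and $v$ have a common neighbor in $C\setminus V_l$.
\end{proof}

For a deficient pair $(i,C)$ and a color $l$, let $C^l$ be the component of $H-V_l$ that contains the nonempty connected set $C\setminus V_l$. Thus $C^i=C$.

\subsection{Clusters}

A single almost complete piece of $H$ may be responsible for deficient pairs of several colors. We group deficient pairs accordingly. Write $(i,C)\sim(j,C')$ for deficient pairs with $C\cap C'\ne\emptyset$. If $i=j$, this means $C=C'$. If $i\ne j$, then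
\begin{equation}\label{eq:overlap}
(i,C)\sim(j,C')\quad\Longrightarrow\quad C\setminus V_j\subseteq C'\ \text{ and }\ C'\setminus V_i\subseteq C .
\end{equation}
Indeed, a vertex of $C\cap C'$ is not in $V_j$, so it lies in the set $C\setminus V_j$, which is connected and avoids $V_j$; hence this set lies in the component $C'$. The other inclusion is symmetric.

The relation $\sim$ is transitive. Let $(i,C)\sim(j,C')\sim(l,C'')$. If $i=j$ or $j=l$, two of the pairs coincide and there is nothing to show. Otherwise \eqref{eq:overlap} and Lemma~\ref{lem:def}(iii) give $\emptyset\ne C'\setminus(V_i\cup V_l)\subseteq C\cap C''$. So $\sim$ is an equivalence relation. Its classes are called \emph{clusters}. A cluster contains at most one pair of each color, and pairs from different clusters have disjoint vertex sets.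

\begin{lemma}\label{lem:two}
A cluster contains at most two pairs.
\end{lemma}

\begin{proof}
Suppose that $(i,C_i),(j,C_j),(q,C_q)$ are distinct members of one cluster; the colors $i,j,q$ are distinct. Let $I=\{i,j,q\}$ and $U=C_i\cup C_j\cup C_q$. We first show that $U=W$. Let $u\in U$, and choose distinct $a,b\in I$ different from $c(u)$. Since $u$ lies in some $C_e$ with $e\in I$ and $u\notin V_a$, either $e=a$ or \eqref{eq:overlap} gives $u\in C_e\setminus V_a\subseteq C_a$; so $u\in C_a$, and likewise $u\in C_b$. A neighbor $y$ of $u$ lies in $C_a\cup V_a$ and in $C_b\cup V_b$. Since $V_a\cap V_b=\emptyset$, $y\in C_a\cup C_b\subseteq U$. As $H$ is connected, $W=U$.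

Now let $l\in[m+2]$. If $l\in I$, then $W\setminus V_l=C_l$ by \eqref{eq:overlap}, so $\kappa_l(H)=1$. If $l\notin I$, then $W\setminus V_l$ is the union of the sets $C_e\setminus V_l$, $e\in I$, which are connected by Lemma~\ref{lem:def}(iv). Any two of them intersect, because $(C_e\cap C_{e'})\setminus V_l\supseteq C_e\setminus(V_{e'}\cup V_l)\ne\emptyset$ for distinct $e,e'\in I$. So again $\kappa_l(H)=1$. This contradicts Lemma~\ref{lem:notall}.
\end{proof}

By Lemmas~\ref{lem:two} and~\ref{lem:def}(i), \emph{the sum of $\sigma$ over each cluster is at least $-2\tau$}.

For every cluster fix one of its pairs $(i,C)$ as representative, and let $B$ be the set of colors of the pairs of the cluster; so $i\in B$ and $|B|\le2$. If $l\notin B$, then $(l,C^l)$ is not deficient: since $C^l\cap C\ne\emptyset$, it would otherwise belong to the cluster. We say that the cluster is \emph{attached} to the non-deficient pair $(l,C^l)$ for each $l\notin B$.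

\subsection{Leaving a cluster}

The component $C$ of a representative $(i,C)$ is separated from the rest of $H$ only by vertices of color $i$. When another class is deleted instead, these vertices remain, and for most colors the component grows well beyond $N$ vertices.

\begin{lemma}\label{lem:exit}
For every cluster, with representative $(i,C)$ and color set $B$, there is a set $Z$ of at most two colors such that $|C^l|\ge N+1$ for every color $l\notin B\cup Z$.
\end{lemma}

\begin{proof}
Let $T$ be the set of vertices outside $C$ that have a neighbor in $C$, and let $Q=C\cup T$. As $C$ is a component of $H-V_i$, $T\subseteq V_i$.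

First, $W\ne Q$. Suppose that $W=Q$. Then $W\setminus V_i=C$ is connected, so $\kappa_i(H)=1$. Let $l\ne i$. A vertex $y\in T\setminus V_l$ has at least $m+2$ neighbors, at most $s$ of them in $V_i$ and at most $s$ in $V_l$. Since $m+2>2s$ and $W\setminus V_i=C$, $y$ has a neighbor in $C\setminus V_l$. As $C\setminus V_l$ is connected and nonempty, so is $W\setminus V_l$, and $\kappa_l(H)=1$. This contradicts Lemma~\ref{lem:notall}.

Since $H$ is connected, some $r\in W\setminus Q$ has a neighbor $y\in Q$. As $r\notin Q$, it has no neighbor in $C$; so $y\in T\subseteq V_i$, and $y$ has a neighbor $u\in C$. Put $Z=\{c(u),c(r)\}$, and let $l\notin B\cup Z$. Then $l\ne i=c(y)$, so $u,y,r$ is a path in $H-V_l$. Since $u\in C\setminus V_l\subseteq C^l$, the vertex $r$ and all neighbors of $r$ outside $V_l$ also belong to $C^l$. There are at least $m+2-s$ of these neighbors, and none lies in $C$. With Lemma~\ref{lem:def}(iii) and $s\le\tau$,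
\[
|C^l|\ge|C\setminus V_l|+m+2-s\ge N-4\tau+m-\tau=N+\tfrac23m\ge N+1.\qedhere
\]
\end{proof}

\subsection{Discharging and conclusion}

\begin{proof}[Proof of Theorem~\ref{thm:brooks}]
One direction was shown at the beginning of the section. For the other we complete the contradiction by sending charge from non-deficient pairs to the clusters attached to them.

Let $(l,D)$ be a non-deficient pair to which $p\ge1$ clusters are attached, with representatives $(i_1,C_1),\dots,(i_p,C_p)$. Then $D=C_a^l\supseteq C_a\setminus V_l$ for each $a$.
\begin{itemize}
\item If $p\ge2$, then, since the sets $C_a$ are disjoint, Lemma~\ref{lem:def}(iii) gives $|D|\ge p(N-4\tau)$, and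
\[
\sigma(l,D)\ge|D|-N\ge p(N-4\tau)-\tfrac p2N=p\Bigl(\frac N2-4\tau\Bigr)\ge p ,
\]
because $\frac N2-4\tau=m+1-\frac4{15}m\ge1$. The pair $(l,D)$ sends $1$ to each of the $p$ clusters.
\item If $p=1$ and $l\notin B\cup Z$, where $B$ is the color set of the attached cluster and $Z$ is the set from Lemma~\ref{lem:exit}, then $\sigma(l,D)\ge|D|-N\ge1$, and $(l,D)$ sends $1$ to the cluster.
\item Otherwise nothing is sent.
\end{itemize}
No non-deficient pair sends more than its $\sigma$. Each cluster receives $1$ for every color $l\notin B\cup Z$, hence at least $m+2-4=m-2\ge2\tau$ in total. This covers the deficiency of the cluster, which is at most $2\tau$. Therefore $\sum_{(i,C)}\sigma(i,C)\ge0$, contradicting \eqref{eq:sigma}.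

So $\Phi(H)\ge0$ for every subgraph $H$ of $G$, and by Lemma~\ref{lem:crit} the vertex coloring $c$ extends to a total coloring with $m+2=\frac{d+3}2$ colors.

It remains to prove the statement on a connected $d$-regular graph $G$ with $d\ge d_0$, where we may take $d_0\ge2$. For $d$ even it is contained in Theorem~\ref{thm:exact}(b). Let $d$ be odd. If $G$ contains $K_{d+1}$, then this subgraph is a component, so $G=K_{d+1}$, and $\chi''(G)=\frac{d+1}2+2=\lfloor d/2\rfloor+3$ by Theorem~\ref{thm:exact}(a). Otherwise $\chi''(G)\le\frac{d+3}2=\lfloor d/2\rfloor+2$, and equality holds by Theorem~\ref{thm:exact}(b).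
\end{proof}

\begin{thebibliography}{1}
\bibitem{GTC}
\emph{Generalized Total Colorings of Graphs},
\url{https://www.dmgt.uz.zgora.pl/publish/pdf.php?doi=1540}.
\end{thebibliography}

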